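\title{Automatic continuity of orthogonality-to-$p$-orthogonality preserving maps on non-commutative $L^p$ spaces}

\begin{abstract}
Let $M$ be a von Neumann algebra with a normal semifinite faithful trace $\tau$, and let $1\le p<\infty$. We study linear maps $T$ from $L^p(M,\tau)$ to a normed space such that $\|Tx+Ty\|^p=\|Tx\|^p+\|Ty\|^p$ whenever $x$ and $y$ have orthogonal left supports and orthogonal right supports. We prove the conjecture that every such bijection onto a Banach space is continuous. We also show that injectivity, surjectivity and completeness of the target can all be dropped when the largest abelian direct summand of $M$ is finite-dimensional, and that none of them can be dropped otherwise.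
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Scalars are complex throughout. Let $M$ be a von Neumann algebra with positive cone $M_+$ and center $Z$. A \emph{trace} is an additive, positively homogeneous map $\tau:M_+\to[0,\infty]$ with $\tau(a^*a)=\tau(aa^*)$ for all $a\in M$. It is \emph{faithful} if $\tau(a)=0$ forces $a=0$, \emph{normal} if $\tau(\sup_i a_i)=\sup_i\tau(a_i)$ for bounded increasing nets, and \emph{semifinite} if every nonzero $a\in M_+$ majorizes a nonzero $b\in M_+$ with $\tau(b)<\infty$. Fix a normal semifinite faithful trace $\tau$ and a number $1\le p<\infty$. Let $\mathfrak S$ be the linear span of the elements $a\in M_+$ with $\tau(a)<\infty$. For $x$ with $|x|^p\in\mathfrak S$, where $|x|=(x^*x)^{1/2}$, put $\|x\|_p=\tau(|x|^p)^{1/p}$. The \emph{non-commutative $L^p$ space} $L=L^p(M,\tau)$ is the completion of $\mathfrak S$ in this norm. For $M=L^\infty(\mu)$ with $\mu$ a $\sigma$-finite measure and $\tau(f)=\int f\,d\mu$ one obtains the classical space $L^p(\mu)$, and for $M=B(H)$ with its canonical trace the Schatten class $S^p(H)$.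

Every $x\in L$ has a \emph{left support} $l(x)$ and a \emph{right support} $r(x)$, the smallest projections of $M$ with $l(x)x=x=x\,r(x)$. Elements $x,y\in L$ are \emph{orthogonal}, written $x\perp y$, if
\[
l(x)l(y)=0=r(x)r(y).
\]
In $L^p(\mu)$ this says that $x$ and $y$ have disjoint supports. In $S^p(H)$ it says that the ranges of $x$ and $y$ are orthogonal and so are the orthogonal complements of their kernels, so that $x+y$ is a block diagonal operator with blocks $x$ and $y$. Orthogonality is seen by the norm: if $x\perp y$, then $\|x+y\|_p^p=\|x-y\|_p^p=\|x\|_p^p+\|y\|_p^p$, and for $p\ne2$ the converse holds as well.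

The norm identity makes sense in any normed space $X$, where elements $\alpha,\beta$ are called \emph{$p$-orthogonal} if $\|\alpha+\beta\|^p=\|\alpha\|^p+\|\beta\|^p$. A linear map $T:L\to X$ is \emph{orthogonality-to-$p$-orthogonality preserving}, for short an \emph{OpO map}, if $Tx$ and $Ty$ are $p$-orthogonal whenever $x\perp y$. Since $x\perp y$ implies $x\perp -y$, an OpO map satisfies
\[
\|Tx\pm Ty\|^p=\|Tx\|^p+\|Ty\|^p\qquad\text{whenever }x\perp y .
\]
Linear isometries from $L$ into $X$ are OpO maps. So is $x\mapsto ax$ from $L$ to $L$ for $a\in Z$, because $l(ax)\le l(x)$ and $r(ax)\le r(x)$. If $X$ is another non-commutative $L^p$ space and $p\ne2$, the converse quoted above shows that the OpO maps are the linear maps that preserve orthogonality; the definition keeps the metric content of that property and asks nothing of the target. (The converse is not used in the proofs.) No continuity is assumed, and the question is whether it follows. The problem comes from \cite{auto}, in the form of the following conjecture.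

\begin{quote}
\emph{Every OpO linear bijection from a non-commutative $L^p$ space onto a Banach space is continuous.}
\end{quote}

A positive answer is plausible: an unbounded OpO map should be large on a sequence of small, pairwise orthogonal elements, and the norm identity then makes it infinite on their sum. Two things stand in the way. In $S^p(H)$ there are infinite-dimensional subspaces, such as a row, that contain no orthogonal pair of nonzero elements, so the hypothesis says nothing about $T$ on such a subspace alone. And on $\ell^p$ there are discontinuous OpO maps, so the remaining hypotheses must enter somewhere. Both phenomena are shown in Section~\ref{sec:models}. The conjecture is nevertheless true.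

\begin{theorem}\label{thm:main}
Let $1\le p<\infty$, let $X$ be a Banach space, and let $T:L^p(M,\tau)\to X$ be an OpO linear bijection. Then $T$ is continuous, and hence an isomorphism by the open mapping theorem.
\end{theorem}

Among the central projections $z$ for which $zM$ is abelian there is a largest one, $z_{\mathrm{ab}}$ (see Section~\ref{sec:background}), and $z_{\mathrm{ab}}M$ is the \emph{largest abelian direct summand} of $M$. The second theorem shows that this summand is the only reason for the hypotheses on $X$ and $T$.

\begin{theorem}\label{thm:dichotomy}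
For $(M,\tau)$ and $1\le p<\infty$ the following are equivalent.
\begin{enumerate}
\item[(i)] The largest abelian direct summand of $M$ is finite-dimensional (possibly $0$).
\item[(ii)] Every OpO linear map from $L$ into any normed space is continuous.
\item[(iii)] Every OpO linear bijection from $L$ onto a normed space is continuous.
\item[(iv)] Every injective OpO linear map from $L$ into a Banach space is continuous.
\item[(v)] Every surjective OpO linear map from $L$ onto a Banach space is continuous.
\end{enumerate}
\end{theorem}

Thus, in Theorem~\ref{thm:main}, none of completeness, surjectivity and injectivity can be dropped when the abelian summand is infinite-dimensional, and all three can be dropped otherwise.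

The proofs study the corners $eLf$ on which $T$ is unbounded. There is no infinite orthogonal sequence of such corners, while in an infinite-dimensional factor one of them would generate such a sequence (Section~\ref{sec:corners}). This reduces continuity to one statement about countable sums of central projections, which holds for bijections onto Banach spaces by an argument of closed graph type (Section~\ref{sec:center}) and, away from the abelian summand, for all OpO maps by an identity for $2\times2$ matrices (Section~\ref{sec:nonabelian}). The discontinuous maps are built from an ultrafilter (Section~\ref{sec:counter}).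

\section{Two model cases}\label{sec:models}

We first note when a linear functional $\varphi:L\to\mathbb C$ is an OpO map:
\begin{equation}\label{eq:functional}
\varphi\text{ is OpO}\iff\varphi(x)\varphi(y)=0\text{ whenever }x\perp y .
\end{equation}
The implication from right to left is immediate. Conversely, $x\perp\lambda y$ for $|\lambda|=1$, so $|\varphi(x)+\lambda\varphi(y)|$ does not depend on $\lambda$; its maximum $|\varphi(x)|+|\varphi(y)|$ equals its minimum $\big||\varphi(x)|-|\varphi(y)|\big|$ only if one of the two numbers is $0$.

\subsection*{The sequence space $\ell^p$}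

Let $M=\ell^\infty$ with $\tau(a)=\sum_na_n$, so that $L=\ell^p$ and orthogonality is disjointness of supports. Let $\delta_n$ be the unit vectors, let $s_nx$ be the truncation of $x$ to the first $n$ coordinates, and let $T:\ell^p\to X$ be an OpO map.

\emph{Step 1: $C=\sup_n\|T\delta_n\|$ is finite.} Otherwise choose $n_1<n_2<\cdots$ with $\|T\delta_{n_k}\|>k2^k$ and put $x=\sum_k2^{-k}\delta_{n_k}$. Since $x-2^{-k}\delta_{n_k}$ is orthogonal to $2^{-k}\delta_{n_k}$, we get $\|Tx\|^p\ge 2^{-kp}\|T\delta_{n_k}\|^p>k^p$ for every $k$, which is absurd. Consequently $\|Tx\|^p=\sum_n|x_n|^p\|T\delta_n\|^p\le C^p\|x\|_p^p$ for finitely supported $x$.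

\emph{Step 2: passage to arbitrary $x$.} Suppose that $X$ is complete and $T$ is bijective. By Step 1 the sequence $T(s_nx)$ is Cauchy, so it converges to $Ty$ for some $y\in\ell^p$. For $n\ge k$, splitting off the $k$-th coordinate of $s_nx-y$ gives $|x_k-y_k|\,\|T\delta_k\|\le\|T(s_nx-y)\|\to0$. As $T\delta_k\neq0$, we get $y=x$, and so $\|Tx\|=\lim_n\|T(s_nx)\|\le C\|x\|_p$.

Step 2 cannot be had for free. Let $\mathcal U$ be an ultrafilter on $\mathbb N$ that contains all cofinite sets, and let $K$ be the subspace of the sequences in $\ell^p$ that vanish on some set in $\mathcal U$. If $x\perp y$, then either the zero set of $x$ lies in $\mathcal U$, or its complement does and $y$ vanishes there; so $x\in K$ or $y\in K$. By \eqref{eq:functional}, every linear functional $\varphi$ that vanishes on $K$ is OpO. The sequence $x_0=(2^{-k})_k$ is not in $K$ while its truncations are, so a functional with $\varphi|_K=0$ and $\varphi(x_0)=1$ is discontinuous. It is instructive to see where $\varphi$ is unbounded. If $A\notin\mathcal U$, then $\varphi$ vanishes on the sequences supported in $A$. If $A\in\mathcal U$,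 the restriction of $x_0$ to $A\cap(n,\infty)$ differs from $x_0$ by an element of $K$, so it has $\varphi$-value $1$, and its norm tends to $0$. Hence $\varphi$ is unbounded exactly on the sets of $\mathcal U$. No two of these are disjoint, and the argument of Step 1 has nothing to act on.

\subsection*{Two-by-two matrices}

Let $M=M_2(\mathbb C)$ with the usual trace. For unit column vectors $\xi,\eta\in\mathbb C^2$ the matrix $\xi\eta^*$ has supports $\xi\xi^*$ and $\eta\eta^*$, so $\xi\eta^*\perp\xi'\eta'^*$ if $\xi\perp\xi'$ and $\eta\perp\eta'$. On the diagonal subalgebra the functional $x\mapsto x_{11}$ is OpO. On $M_2(\mathbb C)$ it is not: the projections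
\[
\tfrac12\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad \tfrac12\begin{pmatrix}1&-1\\-1&1\end{pmatrix}
\]
are orthogonal, and the functional takes the value $\frac12$ on both. A rotation has turned one corner on which the functional is nonzero into two orthogonal ones. The following lemma says that this is always possible.

\begin{lemma}\label{lem:lines}
Let $S\subsetneq\mathbb C^2\times\mathbb C^2$ be such that all sections $\{\xi:(\xi,\eta)\in S\}$ and $\{\eta:(\xi,\eta)\in S\}$ are linear subspaces of $\mathbb C^2$. Then there are orthonormal bases $\xi_1,\xi_2$ and $\eta_1,\eta_2$ of $\mathbb C^2$ with $(\xi_1,\eta_1)\notin S$ and $(\xi_2,\eta_2)\notin S$.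
\end{lemma}

\begin{proof}
Given lines $\ell_1,\ell_2$ through the origin in $\mathbb C^2$, there is an orthonormal basis $\zeta_1,\zeta_2$ with $\zeta_1\notin\ell_1$ and $\zeta_2\notin\ell_2$: take a unit vector $\zeta_1$ outside the two lines $\ell_1$ and $\ell_2^\perp$ and a unit vector $\zeta_2\perp\zeta_1$; if $\zeta_2$ were in $\ell_2$, then $\zeta_1$ would be in $\ell_2^\perp$.

Let $(\xi_0,\eta_0)\notin S$. The section $\{\eta:(\xi_0,\eta)\in S\}$ is a proper subspace, hence contained in a line $\ell$. Choose an orthonormal basis $\eta_1,\eta_2$ with neither vector in $\ell$. Then $(\xi_0,\eta_k)\notin S$, so $\{\xi:(\xi,\eta_k)\in S\}$ is contained in a line $\ell_k$, for $k=1,2$. Choose an orthonormal basis $\xi_1,\xi_2$ with $\xi_k\notin\ell_k$.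
\end{proof}

Applied to $S=\{(\xi,\eta):\varphi(\xi\eta^*)=0\}$, the lemma and \eqref{eq:functional} show that every OpO functional on $M_2(\mathbb C)$ is zero: the matrices $\xi\eta^*$ span $M_2(\mathbb C)$, so for $\varphi\ne0$ the set $S$ is proper, and $\varphi$ is nonzero on both of the orthogonal matrices $\xi_1\eta_1^*$ and $\xi_2\eta_2^*$. In Section~\ref{sec:corners} the lemma is applied with ``$T$ is bounded'' in place of ``$\varphi$ vanishes''. Some device of this kind is needed: in $S^p(\ell^2)$ every nonzero operator in the first row $E_{11}S^p(\ell^2)$ has left support $E_{11}$, so no two of them are orthogonal.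

\section{Background on projections and on $L^p(M,\tau)$}\label{sec:background}

\subsection*{Projections}

The sum of a family of pairwise orthogonal projections is taken in the strong operator topology and is their supremum. Projections $e,f$ are \emph{equivalent}, $e\sim f$, if $u^*u=e$ and $uu^*=f$ for some $u\in M$; such a $u$ is a partial isometry with \emph{initial projection} $e$ and \emph{final projection} $f$, and $u=fu=ue$. We write $e\precsim f$ if $e$ is equivalent to a subprojection of $f$. A nonzero projection is \emph{minimal} if it has no subprojection other than $0$ and itself. A projection $e$ is \emph{abelian} if $eMe$ is commutative. A \emph{factor} is a von Neumann algebra whose center consists of the scalars. We use the following textbook facts.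
\begin{enumerate}
\item[(P1)] If $(a_i)$ and $(b_i)$ are orthogonal families with $a_i\sim b_i$, then $\sum_ia_i\sim\sum_ib_i$.
\item[(P2)] (Polar decomposition) $l(t)\sim r(t)$ for every $t\in M$.
\item[(P3)] (Comparison theorem) For projections $e,f$ there is a central projection $z$ with $ze\precsim zf$ and $(1-z)f\precsim(1-z)e$.
\item[(P4)] $eMe$ is a von Neumann algebra with center $eZ$, and every von Neumann algebra is the norm-closed linear span of its projections.
\item[(P5)] A factor with a minimal projection is isomorphic to $B(H)$ for some Hilbert space $H$.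
\end{enumerate}

To find copies of $M_2(\mathbb C)$ in $M$ we cut projections into equivalent halves. The only obstruction is an abelian remainder.

\begin{lemma}\label{lem:halving}
Every projection $e\in M$ is an orthogonal sum $e=e_1+e_2+e_0$ with $e_1\sim e_2$ and $e_0$ abelian.
\end{lemma}

\begin{proof}
By Zorn's lemma there is a maximal family of pairs $(a_i,b_i)$ of nonzero projections such that $a_i\sim b_i$ and all the $a_i$, $b_j$ are mutually orthogonal subprojections of $e$. Put $e_1=\sum_ia_i$, $e_2=\sum_ib_i$ and $e_0=e-e_1-e_2$. Then $e_1\sim e_2$ by (P1). Suppose that $A=e_0Me_0$ is not commutative. By (P4) it contains a projection $a$ that is not central in $A$. Then $aA(e_0-a)\ne0$: otherwise, taking adjoints, also $(e_0-a)Aa=0$, and $at=ata=ta$ for all $t\in A$. For a nonzero $t\in aA(e_0-a)$ the projections $l(t)\le a$ and $r(t)\le e_0-a$ are nonzero, orthogonal, and equivalent by (P2). This contradicts maximality.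
\end{proof}

\begin{lemma}\label{lem:atoms}
Let $A\neq0$ be an abelian von Neumann algebra that contains no infinite sequence of pairwise orthogonal nonzero projections. Then $A$ has a minimal projection and $\dim A<\infty$.
\end{lemma}

\begin{proof}
If a nonzero projection $g_1$ majorized no minimal projection, there would be a strictly decreasing sequence $g_1>g_2>\cdots$ of nonzero projections, and the differences $g_k-g_{k+1}$ would be nonzero and pairwise orthogonal. So every nonzero projection majorizes a minimal one. A maximal orthogonal family of minimal projections is therefore finite with sum $1_A$, and $gA=\mathbb Cg$ for $g$ minimal by (P4).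
\end{proof}

For the definition of $z_{\mathrm{ab}}$, take a maximal orthogonal family $(z_i)$ of nonzero central projections with $z_iM$ abelian and let $z_{\mathrm{ab}}$ be its sum. For $a,b\in M$ we have $z_i(ab-ba)=0$ for all $i$, hence $z_{\mathrm{ab}}(ab-ba)=0$, and $z_{\mathrm{ab}}M$ is abelian. If $w$ is a central projection with $wM$ abelian, then $w(1-z_{\mathrm{ab}})=0$ by maximality.

\subsection*{Corners of $L$}

From now on $\|x\|$ is the norm of $x\in L$ and $\|a\|_\infty$ the operator norm of $a\in M$. The standard facts about $L$ that we use are these. It is a Banach space of $\tau$-measurable operators and an $M$-bimodule with $\|axb\|\le\|a\|_\infty\|x\|\,\|b\|_\infty$. One has $zx=xz$ for $z\in Z$. For projections $e,f$ one has $ex=x$ if and only if $l(x)\le e$, and $xf=x$ if and only if $r(x)\le f$. Finally $\|x+y\|^p=\|x\|^p+\|y\|^p$ if $x\perp y$.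

For projections $e,f$ the \emph{corner} $eLf=\{x\in L:exf=x\}$ is a closed subspace. Pairs of projections $(e,f)$ and $(e',f')$ are called \emph{orthogonal} if $ee'=0=ff'$. We record four consequences.
\begin{enumerate}
\item[(C1)] \emph{If $(e,f)$ and $(e',f')$ are orthogonal, $x\in eLf$ and $x'\in e'Lf'$, then $x\perp x'$.} Indeed $l(x)\le e$, $l(x')\le e'$, $r(x)\le f$, $r(x')\le f'$. If $x_k\in e_kLf_k$ $(1\le k\le n)$ with pairwise orthogonal pairs, then $x_1+\dots+x_{n-1}\in(1-e_n)L(1-f_n)$, and induction gives $\|\sum_kx_k\|^p=\sum_k\|x_k\|^p$.
\item[(C2)] \emph{If $u^*u=e$, $uu^*=e'$, $v^*v=f$, $vv^*=f'$, then $x\mapsto uxv^*$ is an isometry of $eLf$ onto $e'Lf'$.} It is a contraction into $e'Lf'$, and the contraction $y\mapsto u^*yv$ is its inverse.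
\item[(C3)] \emph{Let $(z_i)$ be pairwise orthogonal central projections with sum $z$. Then $\sum_i\|z_ix\|^p\le\|x\|^p$ for all $x\in L$. If $x\in zL$ and $z_ix=0$ for all $i$, then $x=0$.} The inequality holds for finite partial sums by (C1). For the second claim, $l(x)\le z$, and $l(x)\le1-z_i$ for all $i$ gives $l(x)\le1-z$.
\item[(C4)] \emph{If $z$ is a central projection with $\dim zM<\infty$, then $\dim zL<\infty$.} Since $\mathfrak S$ is dense in $L$, the finite-dimensional space $z\mathfrak S\subset zM$ is dense in $zL$, and it is closed.
\end{enumerate}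

\section{Good and bad corners}\label{sec:corners}

Until the end of Section~\ref{sec:nonabelian}, $T:L\to X$ is an OpO map into a normed space $X$; further hypotheses are stated where they are needed. Only the seminorm $q(x)=\|Tx\|$ and its power $N=q^p$ matter, and the OpO property reads
\begin{equation}\label{eq:add}
x\perp y\ \Longrightarrow\ N(x\pm y)=N(x)+N(y).
\end{equation}
For projections $e,f$ put
\[
C(e,f)=\sup\{q(x):x\in eLf,\ \|x\|\le1\}\in[0,\infty].
\]
The pair $(e,f)$ is \emph{good} if $C(e,f)<\infty$, and \emph{bad} otherwise. For a central projection $z$ we have $zLz=zL$; we write $C(z)=C(z,z)$ and call $z$ good or bad accordingly. The map $T$ is continuous if and only if $1$ is good. By \eqref{eq:add}, $N(x)=N(zx)+N((1-z)x)$, so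
\begin{equation}\label{eq:cut}
q(zx)\le q(x)\qquad(z\text{ a central projection},\ x\in L).
\end{equation}
If $z_1,\dots,z_n$ are pairwise orthogonal central projections with $C(z_k)\le C<\infty$, then \eqref{eq:add}, applied inductively as in (C1), and (C3) give
\begin{equation}\label{eq:finite}
N\big((z_1+\dots+z_n)x\big)=\sum_{k=1}^nN(z_kx)\le C^p\sum_{k=1}^n\|z_kx\|^p\le C^p\|x\|^p\qquad(x\in L).
\end{equation}

Step 1 of the $\ell^p$ case carries over to corners. It uses the completeness of $L$ and nothing about $X$.

\begin{lemma}\label{lem:hump}
If $(e_n,f_n)_{n\ge1}$ are pairwise orthogonal pairs, then $\sup_{n\ge m}C(e_n,f_n)<\infty$ for some $m$. In particular there is no infinite sequence of pairwise orthogonal bad pairs, and if all $(e_n,f_n)$ are good, then $\sup_nC(e_n,f_n)<\infty$.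
\end{lemma}

\begin{proof}
Otherwise, after passing to a subsequence, $C(e_k,f_k)>k2^k$ for all $k$. Pick $x_k\in e_kLf_k$ with $\|x_k\|\le2^{-k}$ and $q(x_k)\ge k$, and put $x=\sum_kx_k\in L$. The element $x-x_k=\sum_{j\neq k}x_j$ lies in the closed subspace $(1-e_k)L(1-f_k)$, so it is orthogonal to $x_k$ by (C1). By \eqref{eq:add}, $N(x)\ge N(x_k)\ge k^p$ for all $k$, a contradiction.
\end{proof}

To contradict Lemma~\ref{lem:hump} we must produce many orthogonal bad pairs from one. If $(e,f)$ is bad and both projections are cut in two, then one of the four smaller corners is bad. This only yields a decreasing chain of bad corners, and the ultrafilter functional on $\ell^p$ shows that such a chain is no contradiction. What is needed is two orthogonal bad pairs below $(e,f)$, one to keep and one to cut further. When the halves are equivalent, we can rotate as in $M_2(\mathbb C)$.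

Let $e\perp e'$ with $u^*u=e$, $uu^*=e'$, and $f\perp f'$ with $v^*v=f$, $vv^*=f'$. For $\xi=(s,t)\in\mathbb C^2$ put
\[
u_\xi=se+tu,\qquad v_\xi=sf+tv .
\]
Since $eu=ee'u=0$, also $u^*e=0$, and for $\xi'=(s',t')$
\begin{equation}\label{eq:frame}
u_\xi^*u_{\xi'}=\bar ss'e+\bar st'eu+\bar ts'u^*e+\bar tt'u^*u=(\bar ss'+\bar tt')\,e .
\end{equation}
So for a unit vector $\xi$ the element $u_\xi$ is a partial isometry with initial projection $e$. Its final projection $g_\xi=u_\xi u_\xi^*$ is equivalent to $e$ and lies below $e+e'$, because $(e+e')u_\xi=u_\xi$. If $\xi\perp\xi'$ are unit vectors, then $g_\xi g_{\xi'}=u_\xi(u_\xi^*u_{\xi'})u_{\xi'}^*=0$. The same computation with $f,v$ in place of $e,u$ gives projections $h_\eta=v_\eta v_\eta^*\sim f$ below $f+f'$, orthogonal for orthogonal unit vectors. If $(e+e')L(f+f')$ is viewed as the space of $2\times2$ matrices over $eLf$, then $u_\xi xv_\eta^*$ is the scalar matrix $\xi\eta^*$ with all entries multiplied by $x$.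

\begin{lemma}\label{lem:rotation}
Let $e\perp e'$, $e\sim e'$ and $f\perp f'$, $f\sim f'$. If $(e+e',f+f')$ is bad, then there are orthogonal bad pairs $(g_1,h_1)$ and $(g_2,h_2)$ with $g_k\le e+e'$, $g_k\sim e$ and $h_k\le f+f'$, $h_k\sim f$.
\end{lemma}

\begin{proof}
With the notation above, put
\[
P(\xi,\eta)=\sup\{q(u_\xi xv_\eta^*):x\in eLf,\ \|x\|\le1\}\in[0,\infty],\qquad S=\{(\xi,\eta):P(\xi,\eta)<\infty\}.
\]
The element $u_\xi xv_\eta^*$ is linear in $\xi$ and conjugate linear in $\eta$, and $q$ is a seminorm, so all sections of $S$ are linear subspaces. For unit vectors $\xi,\eta$, (C2) gives $P(\xi,\eta)=C(g_\xi,h_\eta)$. The standard basis vectors give $g_{(1,0)}=e$, $g_{(0,1)}=e'$, $h_{(1,0)}=f$, $h_{(0,1)}=f'$. For $x\in(e+e')L(f+f')$ we have $q(x)\le q(exf)+q(exf')+q(e'xf)+q(e'xf')$, and each of the four pieces has norm at most $\|x\|$. So one of the four pairs $(e,f)$, $(e,f')$, $(e',f)$, $(e',f')$ is bad, and $S\ne\mathbb C^2\times\mathbb C^2$. Take the bases given by Lemma~\ref{lem:lines} and put $g_k=g_{\xi_k}$, $h_k=h_{\eta_k}$.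
\end{proof}

To iterate, the projections $g_k$ and $h_k$ must again split into equivalent halves. In an infinite-dimensional factor there is a class of projections for which this never stops.

\begin{lemma}\label{lem:factor}
Let $c$ be a minimal projection of $Z$. Then $c$ is good.
\end{lemma}

\begin{proof}
By (P4), $F=cM$ has center $cZ=\mathbb Cc$, so $F$ is a factor. If $\dim F<\infty$, then $\dim cL<\infty$ by (C4), and $T$ is bounded on $cL$.

Let $\dim F=\infty$. We define a class $\mathcal P$ of projections of $F$ that contains $c$, is closed under equivalence, and is such that every member of $\mathcal P$ is an orthogonal sum $e+e'$ with $e\sim e'$ and $e,e'\in\mathcal P$. If $F$ has a minimal projection, then $F\cong B(H)$ by (P5), with $\dim H=\infty$. Let $\mathcal P$ consist of the projections of infinite rank; such a projection is halved by splitting an orthonormal basis of its range into two sets of the same infinite cardinality. If $F$ has no minimal projection, let $\mathcal P$ consist of all nonzero projections of $F$. Write a member of $\mathcal P$ as $e+e'+e_0$ by Lemma~\ref{lem:halving},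 with $e\sim e'$ and $e_0$ abelian. The commutative algebra $e_0Fe_0$ equals its center, which is $\mathbb Ce_0$ by (P4), so $e_0$ is zero or minimal, hence zero. The halves $e,e'$ are nonzero, since they are equivalent and their sum is nonzero.

Suppose that $c$ is bad, and put $(a_1,b_1)=(c,c)$. Given a bad pair $(a_n,b_n)$ with entries in $\mathcal P$, halve $a_n$ and $b_n$ within $\mathcal P$ and apply Lemma~\ref{lem:rotation}. It yields two orthogonal bad pairs below $(a_n,b_n)$ with entries in $\mathcal P$; call them $(g_n,h_n)$ and $(a_{n+1},b_{n+1})$. For $m>n$ we have $g_m\le a_m\le a_{n+1}\perp g_n$ and $h_m\le b_m\le b_{n+1}\perp h_n$. So $(g_n,h_n)_{n\ge1}$ is an infinite sequence of pairwise orthogonal bad pairs, contrary to Lemma~\ref{lem:hump}.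
\end{proof}

If $M$ is a factor, then $c=1$ is minimal in $Z$, and the lemma says that every OpO map on $L$ is continuous.

\section{Reduction to the center and proof of Theorem~\ref{thm:main}}\label{sec:center}

It remains to glue along the center. By \eqref{eq:finite}, finite orthogonal sums of good central projections are good. For infinite sums this can fail: for the ultrafilter functional on $\ell^p$ every singleton is good and $\mathbb N$ is bad. The next result shows that nothing else can go wrong. Consider the property
\begin{quote}
$(\sigma)$\quad whenever $(z_n)_{n\ge1}$ are pairwise orthogonal good central projections, $\sum_nz_n$ is good.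
\end{quote}

\begin{proposition}\label{prop:sigma}
If the OpO map $T$ has property $(\sigma)$, then $T$ is continuous.
\end{proposition}

\begin{proof}
We first extend $(\sigma)$ to an arbitrary family $(z_i)_{i\in I}$ of pairwise orthogonal good central projections, with sum $z$. Suppose that $z$ is bad, and pick $x_k\in zL$ with $\|x_k\|\le1$ and $q(x_k)\ge k$. By (C3), $\sum_i\|z_ix_k\|^p<\infty$ for each $k$, so the set $J=\{i:z_ix_k\ne0\text{ for some }k\}$ is countable. Put $z'=\sum_{i\in J}z_i$. Then $z-z'=\sum_{i\notin J}z_i$, and $z_i(z-z')x_k=z_ix_k=0$ for $i\notin J$, so $(z-z')x_k=0$ by (C3). Thus $x_k\in z'L$ for all $k$, and $z'$ is bad. This contradicts $(\sigma)$, applied to an enumeration of $(z_i)_{i\in J}$, completed by zeros if $J$ is finite.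

Now take a maximal family of pairwise orthogonal nonzero good central projections. Its sum $z_0$ is good. Put $c=1-z_0$ and suppose that $c\ne0$. By maximality every nonzero projection of $cZ$ is bad, so by Lemma~\ref{lem:hump} the algebra $cZ$ contains no infinite sequence of pairwise orthogonal nonzero projections. By Lemma~\ref{lem:atoms} it has a minimal projection. This is a minimal projection of $Z$, and it is good by Lemma~\ref{lem:factor}, a contradiction. Hence $z_0=1$, and $1$ is good.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be a Banach space and $T$ a bijection. We verify $(\sigma)$ by Step 2 of the $\ell^p$ case. Let $(z_n)$ be pairwise orthogonal good central projections, $z=\sum_nz_n$ and $s_n=z_1+\dots+z_n$. By Lemma~\ref{lem:hump}, $C=\sup_nC(z_n)<\infty$. Let $x\in zL$. By \eqref{eq:finite}, $q(s_nx)\le C\|x\|$ for all $n$, and for $m<n$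
\[
\|T(s_nx)-T(s_mx)\|^p=N\big((z_{m+1}+\dots+z_n)x\big)\le C^p\sum_{m<k\le n}\|z_kx\|^p .
\]
Since $\sum_k\|z_kx\|^p<\infty$ by (C3), the sequence $T(s_nx)$ is Cauchy. By completeness of $X$ it converges, and by surjectivity its limit is $Ty$ for some $y\in L$; that is, $q(s_nx-y)\to0$. For $n\ge k$ we have $z_ks_n=z_k$, so \eqref{eq:cut} gives
\[
q(z_kx-z_ky)=q\big(z_k(s_nx-y)\big)\le q(s_nx-y)\to0,
\]
and since $(1-z)s_n=0$,
\[
q\big((1-z)y\big)=q\big((1-z)(s_nx-y)\big)\le q(s_nx-y)\to0 .
\]
By injectivity, $z_kx=z_ky$ for all $k$ and $(1-z)y=0$. So $x-y$ lies in $zL$ and is annihilated by every $z_k$, and $x=y$ by (C3). Therefore $q(x)=\|Ty\|=\lim_nq(s_nx)\le C\|x\|$. Thus $z$ is good, $(\sigma)$ holds, and $T$ is continuous by Proposition~\ref{prop:sigma}.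
\end{proof}

Completeness, surjectivity and injectivity were each used once, and only to show that $T(s_nx)\to Tx$.

\section{Central contractions away from the abelian summand}\label{sec:nonabelian}

We prove the implication (i)$\Rightarrow$(ii) of Theorem~\ref{thm:dichotomy}. The task is to show $q(x-s_nx)\to0$ with no hypothesis on $X$ or $T$. The plan is to factor $x=ay$ with $y\in L$ and $a=\sum_k\varepsilon_kz_k\in Z$, where $\varepsilon_k\downarrow0$, so that $x-s_nx$ is obtained from $y$ by a central element of small norm. This needs the inequality $q(ay)\le\|a\|_\infty\,q(y)$. For a finite combination $a=\sum_k\lambda_kz_k$ it follows from \eqref{eq:add}, since $N(ay)=\sum_k|\lambda_k|^pN(z_ky)$ and $\sum_kN(z_ky)\le N(y)$. One cannot pass to the limit, because $q$ is not yet known to be continuous. We obtain the inequality algebraically, on corners that have an orthogonal copy.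

Call a projection $e$ \emph{duplicable} if there is a projection $e'$ with $e'\perp e$ and $e'\sim e$.

\begin{lemma}\label{lem:three}
There are pairwise orthogonal duplicable projections $e_1,e_2,e_3$ with $e_1+e_2+e_3=1-z_{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
The algebra $(1-z_{\mathrm{ab}})M$ has no nonzero abelian direct summand, and we may replace $M$ by it; so let $z_{\mathrm{ab}}=0$. By Lemma~\ref{lem:halving}, $1=e_1+e_2+e_3$ with $e_1\sim e_2$ and $e_3$ abelian. Each of $e_1,e_2$ is an orthogonal copy of the other. For $e_3$, (P3) gives a central projection $w$ with $(1-w)e_3\precsim(1-w)(1-e_3)$ and $w(1-e_3)\precsim we_3$. We show that $w=0$; then $e_3\precsim1-e_3$, which says that $e_3$ is duplicable.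

Put $g=w(1-e_3)$, and let $t^*t=g$ and $tt^*=g'\le e_3$. The map $a\mapsto tat^*$ is an isomorphism of $gMg$ onto $g'Mg'\subset e_3Me_3$, so $gMg$ is commutative. Let $u^*u=e_1$, $uu^*=e_2$. Then $wu=we_2ue_1$ lies in $gMg$, because $g=we_1+we_2$. By commutativity $we_1=(wu)^*(wu)=(wu)(wu)^*=we_2$, and these projections are orthogonal, so both are $0$. Hence $w=we_3$, and $wM=we_3Me_3$ is abelian. Therefore $w\le z_{\mathrm{ab}}=0$.
\end{proof}

Three pieces are needed in general: in $M_3(\mathbb C)$ a duplicable projection has rank at most $1$.

The identity below compares the four copies of $x$ in a $2\times2$ block. In the matrix picture of Section~\ref{sec:corners}, put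
\[
D=\begin{pmatrix}x&0\\0&x\end{pmatrix},\qquad O=\begin{pmatrix}0&x\\x&0\end{pmatrix},\qquad\text{so that}\qquad D\pm O=\begin{pmatrix}x&\pm x\\\pm x&x\end{pmatrix}.
\]
The elements $D+O$ and $D-O$ are built on the two orthogonal projections displayed in Section~\ref{sec:models}, and their sum and difference are $2D$ and $2O$.

\begin{lemma}\label{lem:identity}
Let $e\perp e'$, $f\perp f'$, $u^*u=e$, $uu^*=e'$, $v^*v=f$, $vv^*=f'$. For $x\in eLf$,
\[
N(x)+N(uxv^*)=N(ux)+N(xv^*).
\]
\end{lemma}

\begin{proof}
Let $D=x+uxv^*$ and $O=ux+xv^*$. The four terms lie in $eLf$, $e'Lf'$, $e'Lf$ and $eLf'$, so (C1) and \eqref{eq:add} give $N(D)=N(x)+N(uxv^*)$ and $N(O)=N(ux)+N(xv^*)$. Let $\xi_\pm=(1,\pm1)/\sqrt2$, which are orthogonal unit vectors. Expanding the product,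
\[
2u_{\xi_\pm}x\,v_{\xi_\pm}^*=(e\pm u)\,x\,(f\pm v^*)=x\pm xv^*\pm ux+uxv^*=D\pm O .
\]
Hence $D\pm O\in g_{\xi_\pm}Lh_{\xi_\pm}$, and the pairs $(g_{\xi_+},h_{\xi_+})$ and $(g_{\xi_-},h_{\xi_-})$ are orthogonal by \eqref{eq:frame} and its analogue for $v$. Using \eqref{eq:add} with both signs,
\[
N(2D)=N(D+O)+N(D-O)=N(2O),
\]
so $N(D)=N(O)$.
\end{proof}

The partial isometries $u$ and $v$ can be twisted independently by central unitaries $c$ and $d$. On the right side of the identity the two twists are separated, while on the left only their product appears. This forces an additive law, and positivity of $N$ makes it trivial.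

\begin{lemma}\label{lem:contraction}
Let $e,f$ be duplicable projections and $x\in eLf$. Then $q(cx)=q(x)$ for every unitary $c\in Z$, and $q(ax)\le\|a\|_\infty\,q(x)$ for every self-adjoint $a\in Z$.
\end{lemma}

\begin{proof}
Let $e'\perp e$ and $f'\perp f$ be equivalent copies, and choose partial isometries in the direction of $e$ and $f$: $u^*u=e'$, $uu^*=e$, $v^*v=f'$, $vv^*=f$. Put $y=u^*xv\in e'Lf'$, so that $uyv^*=exf=x$. Let $c,d\in Z$ be unitaries. The elements $cu$ and $d^*v$ have the same initial and final projections as $u$ and $v$, and $(d^*v)^*=v^*d$. Lemma~\ref{lem:identity}, applied to $y$, $cu$ and $d^*v$, gives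
\begin{equation}\label{eq:twist}
N(y)+G(cd)=A(c)+B(d),
\end{equation}
where $G(c)=N(cx)$, $A(c)=N(cuy)$ and $B(d)=N(dyv^*)$. Write \eqref{eq:twist} for the pairs $(c,1)$, $(1,d)$ and $(1,1)$; adding the first two and subtracting the third gives
\[
N(y)+G(c)+G(d)-G(1)=A(c)+B(d).
\]
Comparing with \eqref{eq:twist}, we get $G(cd)=G(c)+G(d)-G(1)$. So $\chi(c)=G(c)-G(1)$ is a homomorphism from the unitary group of $Z$ to $(\mathbb R,+)$. Since $G\ge0$, we have $k\chi(c)=\chi(c^k)\ge-G(1)$ for all $k\in\mathbb Z$, which forces $\chi(c)=0$. Thus $N(cx)=N(x)$.

Let $a=a^*\in Z$ with $\|a\|_\infty\le1$. Then $c=a+i(1-a^2)^{1/2}$ is a unitary of $Z$ and $a=\frac12(c+c^*)$, so $q(ax)\le\frac12q(cx)+\frac12q(c^*x)=q(x)$. The general case follows by scaling.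
\end{proof}

\begin{proof}[Proof of (i)$\Rightarrow$(ii) in Theorem~\ref{thm:dichotomy}]
Let $\dim z_{\mathrm{ab}}M<\infty$ and let $T$ be an OpO map into a normed space. By (C4), $z_{\mathrm{ab}}$ is good; this is the only use of (i). We verify $(\sigma)$. Let $(z_n)$ be pairwise orthogonal good central projections, $z=\sum_nz_n$, $s_n=z_1+\dots+z_n$, and $C=\sup_nC(z_n)$, which is finite by Lemma~\ref{lem:hump}.

Let $e,f$ be duplicable and $x\in zL\cap eLf$. We claim that $q(x)\le C\|x\|$. The numbers $\alpha_k=\|z_kx\|^p$ are summable by (C3). Choose $0=n_0<n_1<\cdots$ with $\sum_{k>n_j}\alpha_k\le4^{-j}$ for $j\ge1$, and put $\varepsilon_k=2^{-j/p}$ for $n_j<k\le n_{j+1}$. Then $(\varepsilon_k)$ is nonincreasing with limit $0$, and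
\[
\sum_k\varepsilon_k^{-p}\alpha_k\le\sum_k\alpha_k+\sum_{j\ge1}2^j4^{-j}<\infty .
\]
By (C1), $\|\sum_{m<k\le n}\varepsilon_k^{-1}z_kx\|^p=\sum_{m<k\le n}\varepsilon_k^{-p}\alpha_k$, so the series $y=\sum_k\varepsilon_k^{-1}z_kx$ converges in the closed subspace $zL\cap eLf$, and $z_ky=\varepsilon_k^{-1}z_kx$. The series $a=\sum_k\varepsilon_kz_k$ converges in norm to a positive element of $Z$ with $z_ka=\varepsilon_kz_k$. Hence $z_k(ay-x)=\varepsilon_kz_ky-z_kx=0$ for all $k$, and $ay-x\in zL$, so $ay=x$ by (C3). Now $x-s_nx=(z-s_n)ay$, where $(z-s_n)a=\sum_{k>n}\varepsilon_kz_k$ is positive, central, and of norm at most $\varepsilon_{n+1}$. By Lemma~\ref{lem:contraction},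
\[
q(x-s_nx)\le\varepsilon_{n+1}\,q(y)\to0 .
\]
Together with \eqref{eq:finite} this gives $q(x)\le q(s_nx)+q(x-s_nx)\le C\|x\|+\varepsilon_{n+1}q(y)$ for all $n$, and the claim follows.

For arbitrary $x\in zL$ take $e_1,e_2,e_3$ from Lemma~\ref{lem:three}. Since $(1-z_{\mathrm{ab}})x=(1-z_{\mathrm{ab}})x(1-z_{\mathrm{ab}})$, we have $x=z_{\mathrm{ab}}x+\sum_{i,j}e_ixe_j$, where $e_ixe_j\in zL\cap e_iLe_j$ and every term has norm at most $\|x\|$. Therefore $q(x)\le(C(z_{\mathrm{ab}})+9C)\|x\|$. So $z$ is good, $(\sigma)$ holds, and $T$ is continuous by Proposition~\ref{prop:sigma}.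
\end{proof}

\section{Discontinuous maps on an infinite-dimensional abelian summand}\label{sec:counter}

Statements (iii), (iv) and (v) of Theorem~\ref{thm:dichotomy} are special cases of (ii). To finish the proof we assume that (i) fails and show that (iii), (iv) and (v) all fail. The ultrafilter construction of Section~\ref{sec:models} transfers once subsets of $\mathbb N$ are replaced by projections of the abelian summand.

\begin{proposition}\label{prop:functional}
If $z_{\mathrm{ab}}M$ is infinite-dimensional, there is a discontinuous OpO linear functional $\varphi:L\to\mathbb C$.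
\end{proposition}

\begin{proof}
Write $z=z_{\mathrm{ab}}$ and $A=zM$; note that $A\subset Z$. By Lemma~\ref{lem:atoms} there are pairwise orthogonal nonzero projections $g_k\in A$, $k\ge1$. By semifiniteness there is a nonzero $b_k\in M_+$ with $b_k\le g_k$ and $\tau(b_k)<\infty$. For small $\delta>0$ the spectral projection $p_k$ of $b_k$ for $[\delta,\infty)$ is nonzero; it lies below the support of $b_k$, hence below $g_k$, and $p_k\le\delta^{-1}b_k$. So the $p_k\in A$ are pairwise orthogonal projections with $0<\tau(p_k)<\infty$, the first inequality by faithfulness. Put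
\[
s=\sum_kp_k,\qquad s_n=p_1+\dots+p_n,\qquad x_0=\sum_k2^{-k}\tau(p_k)^{-1/p}p_k .
\]
Since $\|p_k\|=\tau(p_k)^{1/p}$, the last series converges in $L$, and its partial sums are $s_nx_0$.

The projections of $A$ form a Boolean algebra with unit $z$, meet $ee'$ and complement $z-e$. A \emph{filter} is a nonempty set of nonzero projections of $A$ that is closed under products and contains, with $e$, every projection of $A$ above $e$. By Zorn's lemma every filter lies in a maximal one, an \emph{ultrafilter}, and an ultrafilter contains $e$ or $z-e$ for every projection $e\in A$. The projections $s-s_n\ge p_{n+1}$ are nonzero and decrease, so the projections that majorize some $s-s_n$ form a filter. Let $\mathcal U$ be an ultrafilter containing it; then $s\in\mathcal U$ and $s-s_n\in\mathcal U$ for all $n$. Put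
\[
K=\{x\in L:ex=0\text{ for some }e\in\mathcal U\}.
\]
\begin{enumerate}
\item[(a)] $K$ is a subspace: if $ex=0=e'x'$, then $ee'\in\mathcal U$ annihilates every linear combination of $x$ and $x'$.
\item[(b)] $s_nx_0\in K$, since $(s-s_n)s_n=0$.
\item[(c)] $x_0\notin K$. If $ex_0=0$ with $e\in\mathcal U$, then $0=p_kex_0=2^{-k}\tau(p_k)^{-1/p}ep_k$ for all $k$, so $es=0$. But $es\in\mathcal U$, and $0\notin\mathcal U$.
\item[(d)] If $x\perp y$, then $x\in K$ or $y\in K$. Indeed $e=z\,l(x)$ is a projection of $A$. If $z-e\in\mathcal U$, then $(z-e)x=zx-z\,l(x)x=0$, so $x\in K$. If $e\in\mathcal U$, then $ey=z\,l(x)l(y)y=0$, so $y\in K$.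
\end{enumerate}
By (a) and (c), extending a Hamel basis of $K$ together with $x_0$ to one of $L$ gives a linear functional $\varphi$ with $\varphi|_K=0$ and $\varphi(x_0)=1$. It is OpO by (d) and \eqref{eq:functional}. It is discontinuous, since $s_nx_0\to x_0$ and $\varphi(s_nx_0)=0$ by (b).
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:dichotomy}]
Suppose that (i) fails, and let $\varphi$ be as in Proposition~\ref{prop:functional}. It is a discontinuous OpO surjection onto the Banach space $\mathbb C$, so (v) fails. Let $L\oplus_p\mathbb C$ be the Banach space with norm $\|(x,\lambda)\|=(\|x\|^p+|\lambda|^p)^{1/p}$, and put $Tx=(x,\varphi(x))$. For $x\perp y$,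
\[
\|T(x+y)\|^p=\|x+y\|^p+|\varphi(x+y)|^p=\|x\|^p+\|y\|^p+|\varphi(x)|^p+|\varphi(y)|^p=\|Tx\|^p+\|Ty\|^p .
\]
So $T$ is an injective OpO map into a Banach space, and it is discontinuous because $|\varphi(x)|\le\|Tx\|$; hence (iv) fails. Regarded as a map onto the normed space $T(L)$, it is a discontinuous OpO bijection, so (iii) fails.
\end{proof}

\begin{remark}
The examples show where the earlier arguments break. For $T=(\mathrm{id},\varphi)$ the Cauchy sequence $T(s_nx_0)=(s_nx_0,0)$ tends to $(x_0,0)$, which is not in $T(L)$: in $L\oplus_p\mathbb C$ the limit has no preimage, and in $T(L)$ there is no limit. For $\varphi$ itself the limit of $\varphi(s_nx_0)$ is $\varphi(0)$, and without injectivity nothing identifies $0$ with $x_0$. Lemma~\ref{lem:contraction} also fails on the abelian summand. With $y=\sum_k2^{-k/2}\tau(p_k)^{-1/p}p_k$ and $a_n=\sum_{k>n}2^{-k/2}p_k$ we have $a_ny=x_0-s_nx_0$, so $|\varphi(a_ny)|=1$ while $\|a_n\|_\infty|\varphi(y)|\to0$.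
\end{remark}

\begin{thebibliography}{9}

\bibitem{auto}
\emph{Automatic continuity of orthogonality or disjointness preserving bijections},
\texttt{https://www.dmi.unict.it/dpuglisi/Daniele\_Puglisi\_10.pdf}

\end{thebibliography}
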